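# Complements of real stochastic languages: one letter against two

## Strict and weak inequality at the cut-point

Take an automaton that moves at random, and keep the words that it accepts with probability greater than a fixed number $\alpha$. Do the remaining words, those accepted with probability at most $\alpha$, form a language of the same kind? The answer that one first guesses is yes. Exchange final and non-final states: the acceptance probability $p$ becomes $1-p$, and with the cut-point $1-\alpha$ we obtain exactly the words with $p<\alpha$. What is missing is the set of words with $p=\alpha$. It looks like a boundary effect that a small perturbation should repair. Let us fix the definitions and test this guess.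

Throughout, $X$ is a finite nonempty alphabet, $K$ is a subfield of $\mathbb R$, and $\varepsilon$ denotes the empty word.

**Definition (stochastic automaton and language).** A $K$-stochastic automaton with $m$ states is a triple $A=(\pi,\mu,f)$, where $\pi\in K^{1\times m}$ is a row vector with nonnegative entries summing to $1$, $\mu$ is a monoid morphism from $X^*$ to $K^{m\times m}$ such that each $\mu(x)$, $x\in X$, has nonnegative entries and row sums $1$, and $f\in\{0,1\}^{m\times1}$ marks the final states. Put $p_A(w)=\pi\mu(w)f$. A language $L\subseteq X^*$ is $K$-stochastic if $L=\{w: p_A(w)>\alpha\}$ for some such $A$ and some $\alpha\in K$.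

For example, let $X=\{a,b\}$, $\pi=(1,0)$, $f=(0,1)^T$, $\mu(a)=\begin{pmatrix}1/2&1/2\\0&1\end{pmatrix}$ and $\mu(b)$ the identity. Then $p_A(w)=1-2^{-|w|_a}$, and the cut-point $1/2$ gives the words with at least two letters $a$.

**Definition (rational series).** A series $r$ assigns a coefficient $(r,w)$ to each word $w$. It is $K$-rational (the same as recognizable) if $(r,w)=\pi\mu(w)f$ for some $d\ge1$, $\pi\in K^{1\times d}$, $f\in K^{d\times1}$ and a morphism $\mu:X^*\to K^{d\times d}$, now with no condition on signs or sums. We then say that $r$ has dimension $d$. The same definition makes sense over $\mathbb C$.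

For example, $(r,w)=|w|_a-|w|_b$ on $\{a,b\}^*$ comes from $\pi=(1,0)$, $f=(0,1)^T$, $\mu(a)=\begin{pmatrix}1&1\\0&1\end{pmatrix}$, $\mu(b)=\begin{pmatrix}1&-1\\0&1\end{pmatrix}$.

We write $\{r>0\}$ for $\{w:(r,w)>0\}$ and use four standard facts.

1. A language is $K$-stochastic if and only if it equals $\{r>0\}$ for some $K$-rational series $r$. (One direction takes $r=p_A-\alpha$; the other is the textbook theorem that we quote.)
2. $K$-linear combinations of $K$-rational series are $K$-rational (block-diagonal matrices).
3. The Hadamard product $(r\odot s,w)=(r,w)(s,w)$ is $K$-rational if $r$ and $s$ are (Kronecker products $\pi_1\otimes\pi_2$, $\mu_1\otimes\mu_2$, $f_1\otimes f_2$).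
4. The characteristic series of a regular language is $K$-rational (use the $0$–$1$ matrices of a deterministic automaton).

By the first fact the question becomes: given $r$, is there a rational $s$ with $\{s>0\}=\{r\le0\}$?

Test the guess. If $(r,w)=|w|_a-|w|_b$, the values are integers, so $\{r\le 0\}=\{1-r>0\}$: the guess holds. If $(r,w)=\sqrt2\,|w|_a-|w|_b$ on $\{a,b\}^*$, the values are no longer discrete, but $(r,w)=0$ forces $|w|_a=|w|_b=0$, so $w=\varepsilon$. Let $\chi$ be the characteristic series of $\{\varepsilon\}$. Then $t=r-\chi$ has the same positive set as $r$ and is never zero, so $\{r\le0\}=\{-t>0\}$. If $X=\{a\}$ and $(r,a^n)=\sin(2\pi n\theta)$ with $\theta$ irrational, then $r$ vanishes only at $n=0$, and the same correction works. So far the guess survives.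

Over $\mathbb Q$ it is a theorem. The text from which the problem comes (listed as "Texts And Monographs In Computer Science") states that the symmetric difference of two $\mathbb Q$-stochastic languages over $X$ is $\mathbb Q$-stochastic (Theorem 4.2 there), and that the complement of a $\mathbb Q$-stochastic language is $\mathbb Q$-stochastic (Corollary 4.3 there). It poses as an open problem whether both hold for $\mathbb R$-stochastic languages. We shall see that the guess is right when $|X|=1$ and wrong when $|X|\ge2$.

## Nowhere-zero series, one letter, and algebraic fields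

In each test we replaced $r$ by a series with the same positive set and no zero. This is the only way.

**Lemma 1.** For any subfield $K\subseteq\mathbb R$, any $X$ and any $L\subseteq X^*$, the following are equivalent: (i) $L$ and $X^*-L$ are both $K$-stochastic; (ii) $L=\{t>0\}$ for a $K$-rational $t$ with $(t,w)\ne0$ for all $w$. The family $\mathcal B_K(X)$ of these languages is closed under complement and symmetric difference. It is the largest subfamily of the $K$-stochastic languages over $X$ that is closed under complement.

*Proof.* If (ii) holds, then $X^*-L=\{t<0\}=\{-t>0\}$, so (i) holds. Conversely, let $L=\{r>0\}$ and $X^*-L=\{s>0\}$, and put $t=r-s$. On $L$ we have $r>0\ge s$, so $t>0$. Off $L$ we have $r\le0<s$, so $t<0$. This is (ii).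

Condition (i) is symmetric in $L$ and $X^*-L$, so $\mathcal B_K(X)$ is closed under complement. If $t_1,t_2$ are nowhere zero, a word lies in exactly one of $\{t_1>0\}$, $\{t_2>0\}$ if and only if $(t_1,w)(t_2,w)<0$. So the symmetric difference is $\{-t_1\odot t_2>0\}$, and $-t_1\odot t_2$ is $K$-rational and nowhere zero. Finally, if a family of $K$-stochastic languages is closed under complement, each member $L$ satisfies (i), so the family is contained in $\mathcal B_K(X)$. $\square$

**Theorem 2.** If $|X|=1$, then for every subfield $K\subseteq\mathbb R$ the $K$-stochastic languages over $X$ are closed under complement and symmetric difference.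

*Proof.* Let $X=\{a\}$ and $L=\{r>0\}$ with $(r,a^n)=\pi A^nf$. By Cayley–Hamilton, $n\mapsto(r,a^n)$ is a linear recurrence sequence over a field of characteristic $0$. By the Skolem–Mahler–Lech theorem its zero set is the union of a finite set and finitely many arithmetic progressions. So the words $a^n$ with $(r,a^n)=0$ form a regular language; let $\chi$ be its characteristic series. The series $t=r-\chi$ is $K$-rational, equals $-1$ where $r=0$ and equals $r$ elsewhere. So it is nowhere zero and $\{t>0\}=L$. By Lemma 1, every $K$-stochastic language over $X$ lies in $\mathcal B_K(X)$, which is closed under both operations. $\square$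

The other good case is the one where nonzero values cannot be too small.

**Theorem 3.** If every element of $K\subseteq\mathbb R$ is algebraic over $\mathbb Q$, then for every finite $X$ the $K$-stochastic languages over $X$ are closed under complement and symmetric difference.

*Proof.* Let $(r,w)=\pi\mu(w)f$ have dimension $d$ over $K$. The finitely many entries of $\pi$, $\mu(x)$ ($x\in X$) and $f$ generate a number field $F\subseteq K$; let $D$ be its degree. Choose a positive integer $c$ such that $c\pi$, $c\mu(x)$, $cf$ have algebraic-integer entries, and $G\ge1$ that is at least $d$ times the absolute value of every conjugate of every entry. Then $c^{|w|+2}(r,w)$ is an algebraic integer of $F$. For an embedding $\sigma$ of $F$ in $\mathbb C$, $\sigma((r,w))$ is a sum of $d^{|w|+1}$ products of $|w|+2$ conjugates of entries, each of modulus at most $G/d$, so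
$$|\sigma((r,w))|\le d^{|w|+1}(G/d)^{|w|+2}\le G^{|w|+2}.$$
So all conjugates of $c^{|w|+2}(r,w)$ have modulus at most $(cG)^{|w|+2}$. If $(r,w)\ne0$, the norm, a product of $D$ conjugates, is a nonzero integer and has modulus at least $1$. Therefore $|c^{|w|+2}(r,w)|\ge(cG)^{-(D-1)(|w|+2)}$, and for any integer $H\ge c\,(cG)^{D-1}$,
$$|(r,w)|\ge H^{-(|w|+2)}\quad\text{whenever }(r,w)\neq0 .$$
Put $(t,w)=(r,w)-\tfrac12H^{-(|w|+2)}$. The subtracted series has dimension $1$ (each letter acts as $1/H$), so $t$ is $K$-rational. If $(r,w)=0$ then $(t,w)<0$; otherwise $(t,w)$ has the sign of $(r,w)$. So $t$ is nowhere zero, $\{t>0\}=\{r>0\}$, and Lemma 1 applies. $\square$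

## Tiny values next to a nonregular zero set

We have two repairs: subtract a small exponential, or subtract the characteristic series of the zero set. Here is a real series over two letters on which both fail. Let $Q_1=2$, $Q_{u+1}=Q_u2^{Q_u^2}$, $\theta=\sum_{u\ge1}1/Q_u$, and
$$(r,a^nb^m)=\sin(2\pi(n-m)\theta)\quad(n,m\ge1),\qquad (r,w)=0\text{ for }w\notin a^+b^+ .$$
This is $\mathbb R$-rational, by the same construction that we give below for the main example. Since $Q_u\mid Q_{u+1}$, we have $Q_u\theta\equiv\tau_u$ modulo $1$ with $\tau_u=\sum_{v>u}Q_u/Q_v$, and $0<\tau_u\le2\cdot2^{-Q_u^2}\le1/8$, because $Q_{v+1}\ge2Q_v$. A rational $\theta$ with denominator $v$ would have all nonzero distances from $Q_u\theta$ to $\mathbb Z$ at least $1/v$, so $\theta$ is irrational.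

Hence on $a^+b^+$ the zero set of $r$ is $\{a^nb^n:n\ge1\}$, which is not regular, so there is no characteristic series to subtract as in Theorem 2. At the word $a^{Q_u+1}b$ of length $Q_u+2$ the value is positive but at most $2\pi\tau_u\le4\pi2^{-Q_u^2}$. For any $c,\epsilon>0$ this is below $c\,\epsilon^{Q_u+2}$ for large $u$, so $r-c\,\epsilon^{|w|}$ has the wrong sign there, and the repair of Theorem 3 fails too.

This proves nothing about complements: other perturbations might exist. What it suggests is to build a series that vanishes at the words with $n=m$, is extremely small at $n=m+q$ for certain $q$, and whose signs there are so varied that no single rational series can follow them and still be positive at $n=m$. A third block of letters, of length $l$, will supply the variety.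

## The negative theorem and the series that proves it

**Theorem 4.** If $|X|\ge2$, there is an $\mathbb R$-stochastic language $L\subseteq X^*$ such that $X^*-L$ is not $\mathbb R$-stochastic. Since $X^*=\{1>0\}$ is $\mathbb R$-stochastic and $L\,\triangle\,X^*=X^*-L$, closure under complement and closure under symmetric difference both fail over $X$.

Together with Theorem 2: the $\mathbb R$-stochastic languages over $X$ are closed under complement, and likewise under symmetric difference, if and only if $|X|=1$. Theorem 4 follows from a statement about series.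

**Theorem 5.** Let $a\ne b$ be letters of $X$. There are $\theta_1,\theta_2\in\mathbb R$ such that the $\mathbb R$-rational series
$$(r,a^nb^ma^l)=l\sin(2\pi(n-m)\theta_1)-\sin(2\pi(n-m)\theta_2)\quad(n,m,l\ge1),\qquad(r,w)=0\text{ for }w\notin a^+b^+a^+,\tag{1}$$
has the following property. If $s$ is an $\mathbb R$-rational series of dimension $d$ such that for all $w\in a^+b^+a^+$
$$(r,w)>0\Rightarrow(s,w)\le0,\qquad(r,w)<0\Rightarrow(s,w)\ge0,\tag{2}$$
then $(s,a^mb^ma^l)=0$ for all $m,l\ge d$.

*Theorem 5 implies Theorem 4.* Let $L=\{r>0\}$ and suppose $X^*-L=\{s>0\}$ with $s$ of dimension $d$. If $(r,w)>0$ then $w\in L$, so $(s,w)\le0$. If $(r,w)<0$ then $w\notin L$, so $(s,w)>0$. Thus (2) holds. But $(r,a^db^da^d)=0$, so $a^db^da^d\in X^*-L$ and $(s,a^db^da^d)>0$, against Theorem 5 with $m=l=d$. $\square$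

*The series (1) is rational, for any $\theta_1,\theta_2$.* Let $z=e^{2\pi\mathrm i\theta_1}$. Take states $0,1,2,3,4$, initial state $0$, final state $4$, and weighted transitions as follows. The letter $a$ has $0\to1$ and $1\to1$ with weight $z$, and $2\to3$, $2\to4$, $3\to3$, $3\to4$, $4\to4$ with weight $1$. The letter $b$ has $1\to2$ and $2\to2$ with weight $z^{-1}$. All other letters have no transition. A path from $0$ to $4$ reads a word of $a^+b^+a^+$. On $a^nb^ma^l$ every path collects $z^{n-m}$ in its first two blocks. In the last block it enters state $4$ at one of its $l$ letters, having spent the earlier ones in $3$, so there are $l$ paths. The coefficient is $l\,z^{n-m}$. Doing the same with $z=e^{2\pi\mathrm i\theta_2}$ and without state $3$ gives the coefficient $z^{n-m}$. The difference $S$ of the two series is recognizable over $\mathbb C$, and $r=\operatorname{Im}S$.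

To return to real numbers, replace every entry $x+\mathrm iy$ of the representation of $S$ by the block $\begin{pmatrix}x&y\\-y&x\end{pmatrix}$. This map is compatible with sums and products, so the product of the enlarged matrices is the block of $(S,w)$, whose entry in position $(1,2)$ is the imaginary part. Keeping the first row of the enlarged initial vector and the second column of the enlarged final vector gives a real representation of $r$. Its entries lie in
$$K_0=\mathbb Q(\cos2\pi\theta_1,\sin2\pi\theta_1,\cos2\pi\theta_2,\sin2\pi\theta_2).$$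
For the example of the previous section, keep only states $0,1,2$, make $2$ final, and use $z=e^{2\pi\mathrm i\theta}$. $\square$

## Two angles that move a sign change

The sign of (1) should be steerable. Suppose that for some $q$ the numbers $q\theta_1,q\theta_2$ are, modulo $1$, about $2\delta$ and $(2h+1)\delta$ with $\delta$ tiny. Then at $n-m=q$ the value of $r$ is about $2\pi\delta(2l-2h-1)$: negative for $l\le h$, positive for $l\ge h+1$. We want every $h$ to occur for infinitely many $q$, and $\delta$ to be much smaller than anything that an automaton can detect at length comparable to $q$.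

Let $E(y)=2^{y^5}$ for integers $y\ge1$. It is increasing, with $E(y)\ge2^y\ge2y$. Let $E^{(k)}$ be its $k$-fold iterate, and put
$$q_1=2,\qquad q_{k+1}=q_kE^{(k)}(q_k),\qquad\delta_k=\frac{q_k}{q_{k+1}}=\frac1{E^{(k)}(q_k)} .\tag{3}$$
Then $q_k\mid q_{k+1}$, $q_k\ge2^k$ and $q_{k+1}\ge q_k2^{q_k}$.

Let $(h_u)_{u\ge1}$ be the sequence $1;1,2;1,2,3;\dots$. Then $1\le h_u\le u$, and every positive integer occurs infinitely often. So for each $h\ge1$ the set $I_h=\{k\ge1:h_{k+1}=h\}$ is infinite. Put
$$\theta_1=\sum_{u\ge1}\frac2{q_u},\qquad\theta_2=\sum_{u\ge1}\frac{2h_u+1}{q_u}.$$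
Both series converge, as $q_u\ge2^u$. Multiplied by $q_k$, the terms with $u\le k$ become integers, so modulo $1$
$$q_k\theta_1\equiv2\delta_k+\eta_k,\qquad q_k\theta_2\equiv(2h_{k+1}+1)\delta_k+\eta_k',$$
where $\eta_k,\eta'_k$ are the sums over $u\ge k+2$. For such $u$ we have $q_u/q_{k+1}\ge q_u/q_{u-1}\ge2^{q_{u-1}}\ge2^{2^{u-1}}$, so
$$0\le\frac{\eta_k}{\delta_k},\ \frac{\eta_k'}{\delta_k}\le\sum_{u\ge k+2}(2u+1)2^{-2^{u-1}}\longrightarrow0\qquad(k\to\infty).\tag{4}$$

**Sign pattern.** Fix $h,l\ge1$, and let $N_k\ge1$ be integers with $N_k\delta_k\to0$. For all sufficiently large $k\in I_h$ and all $1\le j\le N_k$,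
$$l\sin(2\pi jq_k\theta_1)-\sin(2\pi jq_k\theta_2)\ \text{ is positive if } l\ge h+1 \text{ and negative if } l\le h.\tag{5}$$
Indeed $j\delta_k\le N_k\delta_k\to0$, so by (4) the arguments of both sines tend to $0$ modulo $2\pi$, uniformly in $j$, and $\sin x=x(1+o(1))$. For $k\in I_h$ the expression equals $2\pi j\delta_k[\,2l(1+o(1))-(2h+1)(1+o(1))\,]$ with $o(1)$ uniform in $j$. Since $2l-2h-1$ is a nonzero odd integer, its sign decides.

So (2) forces $(s,a^{m+jq_k}b^ma^l)$ to be $\ge0$ for $l\le h$ and $\le0$ for $l\ge h+1$, where $h=h_{k+1}$.

## Cones of sign patterns in a recurrence space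

From here on, $s$ satisfies (2), $(s,w)=\pi\mu(w)f$ with dimension $d$, $A=\mu(a)$, $B=\mu(b)$. Fix $m\ge d$, and suppose for contradiction that $(s,a^mb^ma^l)\ne0$ for some $l\ge d$.

**Step 1: a finite-dimensional home for the dependence on $l$.** Let $V$ be the real vector space of functions $M:\{d,d+1,\dots\}\to\mathbb R$ of the form $M(l)=eA^lf$ with $e\in\mathbb R^{1\times d}$, and $V_{\mathbb C}$ its complexification ($e$ complex). Both are finite-dimensional. A real-valued $M\in V_{\mathbb C}$ lies in $V$: replace $e$ by its real part. Write the characteristic polynomial of $A$ as $t^\nu p(t)$ with $p(0)\ne0$. By Cayley–Hamilton $A^\nu p(A)=0$, hence $A^dp(A)=0$, and every $M\in V_{\mathbb C}$ satisfies $\sum_tp_tM(l+t)=0$ for $l\ge d$. This recurrence has order at most $d$ and nonzero first and last coefficients, so $d$ consecutive zeros propagate in both directions: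
$$\text{if }M\in V_{\mathbb C}\text{ vanishes at }d\text{ consecutive integers}\ge d,\text{ then }M=0.\tag{6}$$

**Step 2: the dependence on $n-m$.** This step turns $s$ into a sequence in $V$ with a known expansion. For $x\ge0$ let $v_x\in V$ be
$$v_x(l)=\pi A^{m+x}B^mA^lf=(s,a^{m+x}b^ma^l).$$
By assumption $v_0\ne0$. Let $\Lambda$ be the set of nonzero eigenvalues of $A$, $P_\lambda$ the spectral projections and $N_\lambda=(A-\lambda)P_\lambda$, so $N_\lambda^d=0$. Since $m+x\ge d$, the eigenvalue $0$ contributes nothing to $A^{m+x}$, and
$$A^{m+x}=\sum_{\lambda\in\Lambda}\sum_{0\le\kappa<d}\binom{m+x}\kappa\lambda^{m+x-\kappa}N_\lambda^\kappa P_\lambda .$$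
The binomials are polynomials in $x$ of degree less than $d$. Multiplying by $\pi$ on the left and $B^mA^lf$ on the right and collecting powers of $x$, we get $c_{\lambda,\kappa}\in V_{\mathbb C}$ with
$$v_x=\sum_{\lambda\in\Lambda}\sum_{0\le\kappa<d}x^\kappa\lambda^xc_{\lambda,\kappa}\quad(x\ge0,\ 0^0=1),\qquad v_0=\sum_{\lambda\in\Lambda}c_{\lambda,0}\ne0.\tag{7}$$

**Step 3: different patterns are incompatible.** For integers $h\ge d$ let
$$\Gamma_h=\{M\in V:\ M(l)\ge0\ (d\le l\le h),\ \ M(l)\le0\ (l\ge h+1)\}.$$
If $h\ge d$, $h'\ge h+d$ and $M\in\Gamma_h\cap\Gamma_{h'}$, then for $h<l\le h'$ membership in $\Gamma_h$ gives $M(l)\le0$ and membership in $\Gamma_{h'}$ gives $M(l)\ge0$. So $M$ vanishes at $h'-h\ge d$ consecutive integers, and (6) gives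
$$\Gamma_h\cap\Gamma_{h'}=\{0\}\quad\text{whenever }h\ge d,\ h'\ge h+d.\tag{8}$$

For example, let $A=\begin{pmatrix}1&1\\0&1\end{pmatrix}$, $f=(0,1)^T$, $d=2$. Then $eA^lf=e_1l+e_2$, so $V$ consists of the affine functions of $l\ge2$. The function $h+1-l$ lies in $\Gamma_h\cap\Gamma_{h+1}$, while $\Gamma_h\cap\Gamma_{h+2}=\{0\}$. Each single cone is nonzero. So one pattern, or finitely many, would yield no contradiction: we need one nonzero vector lying in cones that are far apart.

**A case without phases.** Suppose all eigenvalues in $\Lambda$ are positive. Since $v_0\neq0$, some $c_{\lambda,\kappa}\ne0$. Let $(\lambda,\kappa)$ be lexicographically largest with this property. Then $v_{q_k}/(q_k^\kappa\lambda^{q_k})\to c_{\lambda,\kappa}$ as $k\to\infty$. Let $h\ge d$. By (5) with $N_k=1$ and by (2), for each fixed $l$ and large $k\in I_h$ the left side at $l$ has the sign demanded by $\Gamma_h$. So the limit is in $\Gamma_h$, for every $h\ge d$. By (8) it is $0$, a contradiction.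

**Where this stops in general.** If $\lambda=|\lambda|e^{2\pi\mathrm i\varphi_\lambda}$ has a phase, then $v_{q_k}$ contains $e^{2\pi\mathrm iq_k\varphi_\lambda}$. These factors may vary with $k$, so for each $h$ a subsequence along $I_h$ may have its own limit. Vectors in $\Gamma_h$ that depend on $h$ contradict nothing. Moreover leading terms can cancel. The term $3^x\sin(2\pi x\theta_1)$ comes from the two eigenvalues $3e^{\pm2\pi\mathrm i\theta_1}$, yet at $x=q_k$ it is about $3^{q_k}\cdot4\pi\delta_k$, and $\delta_k\le2^{-q_k^5}$, so it tends to $0$.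

Both effects are real. The series $s=-r$ satisfies (2), and it gives $v_x(l)=-l\sin(2\pi x\theta_1)+\sin(2\pi x\theta_2)$. Along $k\in I_h$ we get $v_{q_k}(l)/(4\pi\delta_k)\to h+\tfrac12-l$, a nonzero element of the pattern $h$, for each $h$. A rational series can thus visit all the cones. It does so with $v_0=0$, so the proof has to use $v_0\ne0$ in an essential way.

The way past both effects is this. Along multiples $jq_k$, eigenvalues whose phases rotate together behave as one eigenvalue, and those whose phases rotate differently are separated by averaging over $j$. The averaged limit depends on $k$ only through the grouping of the eigenvalues. There are finitely many groupings and infinitely many $h$.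

## Grouping the eigenvalues by their phases at $q_k$

The purpose of this section is to make "together" and "differently" precise, with a large gap between the two.

Write $\lambda=|\lambda|e^{2\pi\mathrm i\varphi_\lambda}$ for $\lambda\in\Lambda$. Add a symbol $*$ with $\varphi_*=0$, and let $\Lambda^*=\Lambda\cup\{*\}$; the symbol represents "no rotation". Let $g$ be the number of unordered pairs of distinct elements of $\Lambda^*$, and $\|\cdot\|_{\mathbb Z}$ the distance to the nearest integer. For $k\ge g+1$ put $T_0=q_k$, $T_{t+1}=E(T_t)$. The $g+1$ intervals $(1/T_{t+1},1/T_t]$, $0\le t\le g$, are disjoint, so one of them contains none of the $g$ numbers $\|q_k(\varphi_\lambda-\varphi_{\lambda'})\|_{\mathbb Z}$. Choose such a $t$ and put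
$$Y=Y_k=T_t,\qquad Z=E(Y)=2^{Y^5},\qquad N=N_k=Y^3 .$$
Every pair is now either close, $\|q_k(\varphi_\lambda-\varphi_{\lambda'})\|_{\mathbb Z}\le1/Z$, or far, $\|q_k(\varphi_\lambda-\varphi_{\lambda'})\|_{\mathbb Z}>1/Y$. If $\lambda,\lambda'$ are close and $\lambda',\lambda''$ are close, the distance for $\lambda,\lambda''$ is at most $2/Z\le1/Y$, so they are not far, hence close. Thus closeness is an equivalence relation (each element being close to itself). Let $\mathcal P_k$ be the resulting partition of $\Lambda^*$.

Also $Y\ge q_k\to\infty$, and $Z\le T_{g+1}=E^{(g+1)}(q_k)\le E^{(k)}(q_k)=1/\delta_k$. Hence $N_k\delta_k\le Y^32^{-Y^5}\to0$, and (5) applies with these $N_k$ (the finitely many $k\le g$ do not matter).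

The choices serve three needs. The averaging length $N=Y^3$ is long compared with $Y$, so far phases cancel. The number $1/Z$ is so small that close phases stay together for $j\le N$, even against exponential factors $R^{2Y^4}$; this is why $E$ has the exponent $y^5$. And $N\delta_k\to0$ keeps the sign pattern valid for all $j\le N$.

## One averaged vector in every cone with the same partition

**Claim.** To every partition $\mathcal P$ of $\Lambda^*$ one can associate $\xi_{\mathcal P}\in V_{\mathbb C}$, depending only on $\mathcal P$ (and on the fixed data $A,B,\pi,f,m$), such that: if $h\ge d$ and $\mathcal P_k=\mathcal P$ for infinitely many $k\in I_h$, then $\xi_{\mathcal P}\in\Gamma_h\setminus\{0\}$.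

*The claim proves Theorem 5.* There are finitely many partitions of $\Lambda^*$. For each $h\ge d$ the set $I_h$ is infinite, so some partition $\mathcal P(h)$ equals $\mathcal P_k$ for infinitely many $k\in I_h$. Infinitely many $h$ share the same $\mathcal P(h)=\mathcal P$. Among them choose $h$ and $h'\ge h+d$. Then $\xi_{\mathcal P}$ is a nonzero element of $\Gamma_h\cap\Gamma_{h'}$, against (8). $\square$

*Proof of the claim.*

**Step 1: definition of $\xi_{\mathcal P}$.** We add the coefficients of eigenvalues that will act as one. Fix $\mathcal P$. For a class $C$ of $\mathcal P$, $\rho>0$ and $0\le\kappa<d$ put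
$$D_{C,\rho,\kappa}=\sum_{\lambda\in C\cap\Lambda,\ |\lambda|=\rho}c_{\lambda,\kappa}.$$
By (7), $\sum_{C,\rho}D_{C,\rho,0}=v_0\neq0$, so some $D_{C,\rho,\kappa}$ is nonzero, whatever the partition. This is where $v_0\ne0$ enters. Let $(\rho,\kappa)$ be the lexicographically largest pair (first $\rho$, then $\kappa$) for which some $D_{C,\rho,\kappa}\ne0$. Put $\xi_C=D_{C,\rho,\kappa}$ and $\xi_{\mathcal P}=\xi_{C_0}$, where $C_0$ is the class of $*$. This depends only on $\mathcal P$.

Now let $h\ge d$, and let $k\to\infty$ through the infinite set of $k\in I_h$ with $\mathcal P_k=\mathcal P$. All $o(1)$ refer to this limit and are uniform in $1\le j\le N$. Let $W=\{d,d+1,\dots,h+d\}$. It contains at least $d$ consecutive integers, so by (6) $\|M\|=\sum_{l\in W}|M(l)|$ is a norm on $V_{\mathbb C}$. In particular, convergence in this norm implies convergence at every $l\ge d$, because $V_{\mathbb C}$ is finite-dimensional.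

**Step 2: asymptotics along multiples of $q_k$.** We show that after normalization $v_{jq_k}$ is a sum of one rotating vector per class. Choose a representative $\lambda_C$ of each class, with $\lambda_{C_0}=*$, and put $\varepsilon_C=q_k\varphi_{\lambda_C}$; so $\varepsilon_{C_0}=0$. Let $x=jq_k$ with $1\le j\le N$. Then $q_k\le x\le Y^3q_k\le Y^4$. For $\lambda\in C\cap\Lambda$, closeness gives
$$|e^{2\pi\mathrm ijq_k\varphi_\lambda}-e^{2\pi\mathrm ij\varepsilon_C}|\le2\pi j\,\|q_k\varphi_\lambda-\varepsilon_C\|_{\mathbb Z}\le\frac{2\pi Y^3}{Z}.$$
In (7), $\lambda^x=|\lambda|^xe^{2\pi\mathrm ijq_k\varphi_\lambda}$. Replace the phase of each $\lambda$ by that of its class: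
$$v_x=\sum_Ce^{2\pi\mathrm ij\varepsilon_C}\sum_{(\rho',\kappa')}x^{\kappa'}\rho'^{\,x}D_{C,\rho',\kappa'}+\mathrm{err},\qquad\|\mathrm{err}\|\le c\,x^dR^x\frac{Y^3}{Z},$$
where $R=\max_{\lambda\in\Lambda}\max(|\lambda|,|\lambda|^{-1})$ and $c$ does not depend on $k,j$. Divide by $x^\kappa\rho^x$, which is at least $R^{-x}$:
$$\frac{\|\mathrm{err}\|}{x^\kappa\rho^x}\le c\,Y^{4d+3}R^{2Y^4}2^{-Y^5}=o(1).$$
The terms with $(\rho',\kappa')$ above $(\rho,\kappa)$ vanish by the choice of $(\rho,\kappa)$. For those below, either $\rho'<\rho$ and $x^{\kappa'-\kappa}(\rho'/\rho)^x\to0$, or $\rho'=\rho$ and $x^{\kappa'-\kappa}\le1/x\to0$, in both cases because $x\ge q_k\to\infty$. Therefore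
$$y_j:=\frac{v_{jq_k}}{(jq_k)^\kappa\rho^{jq_k}}=\mathcal L(j)+o(1),\qquad\mathcal L(j):=\sum_C\xi_Ce^{2\pi\mathrm ij\varepsilon_C}.\tag{9}$$

**Step 3: the average is $\xi_{\mathcal P}$.** Averaging removes all classes but $C_0$. If $C\ne C'$, their representatives are far, so $\|\varepsilon_C-\varepsilon_{C'}\|_{\mathbb Z}>1/Y$. Summing the geometric series and using $|\sin\pi\alpha|\ge2\|\alpha\|_{\mathbb Z}$,
$$\Big|\sum_{j=1}^Ne^{2\pi\mathrm ij(\varepsilon_C-\varepsilon_{C'})}\Big|\le\frac1{2\|\varepsilon_C-\varepsilon_{C'}\|_{\mathbb Z}}\le\frac Y2 .$$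
Take $C'=C_0$, where $\varepsilon_{C_0}=0$. Since $Y/N=Y^{-2}\to0$, (9) gives
$$\frac1N\sum_{j=1}^Ny_j\longrightarrow\xi_{C_0}=\xi_{\mathcal P}.\tag{10}$$

**Step 4: the mean size does not vanish.** Nothing so far excludes $\xi_{\mathcal P}=0$. We first bound the mean of $\|y_j\|$ from below. Expanding the square and applying the same geometric sums to all pairs of classes, for each $l$,
$$\frac1N\sum_{j=1}^N|\mathcal L(j)(l)|^2\longrightarrow\sum_C|\xi_C(l)|^2 .\tag{11}$$
Some $\xi_C\ne0$, so there is $l_0\in W$ with $Q:=\sum_C|\xi_C(l_0)|^2>0$. Put $\beta=\sum_C|\xi_C(l_0)|>0$. Since $|\mathcal L(j)(l_0)|\le\beta$,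
$$\frac1N\sum_{j=1}^N|\mathcal L(j)(l_0)|\ge\frac1{\beta N}\sum_{j=1}^N|\mathcal L(j)(l_0)|^2\longrightarrow\frac Q\beta .$$
As $\|y_j\|\ge|y_j(l_0)|\ge|\mathcal L(j)(l_0)|-o(1)$ by (9),
$$\liminf\frac1N\sum_{j=1}^N\|y_j\|\ge\frac Q\beta>0.\tag{12}$$

**Step 5: signs put $\xi_{\mathcal P}$ in $\Gamma_h$.** Now the hypothesis (2) is used. For $1\le j\le N$ and $l\ge d$, $y_j(l)$ is a positive multiple of $(s,a^{m+jq_k}b^ma^l)$, and this word has $n-m=jq_k$. By (5) and (2), for each fixed $l\ge d$ and all large $k$ in our set,
$$y_j(l)\ge0\text{ if }l\le h,\qquad y_j(l)\le0\text{ if }l\ge h+1,\qquad\text{for all }1\le j\le N.\tag{13}$$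
The $y_j$ are real, so by (10) $\xi_{\mathcal P}$ is real-valued and lies in $V$. By (10) and (13), $\xi_{\mathcal P}(l)\ge0$ for $d\le l\le h$ and $\xi_{\mathcal P}(l)\le0$ for $l\ge h+1$. So $\xi_{\mathcal P}\in\Gamma_h$.

**Step 6: signs exclude cancellation, so $\xi_{\mathcal P}\ne0$.** Consider the linear functional
$$\Phi(M)=\sum_{l\in W,\ l\le h}M(l)-\sum_{l\in W,\ l>h}M(l).$$
By (13), applied to the finitely many $l\in W$, we have $\Phi(y_j)=\|y_j\|$ for all $j\le N$ once $k$ is large. By linearity, (10) and (12),
$$\Phi(\xi_{\mathcal P})=\lim\frac1N\sum_{j=1}^N\Phi(y_j)=\lim\frac1N\sum_{j=1}^N\|y_j\|\ge\frac Q\beta>0,$$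
so $\xi_{\mathcal P}\neq0$. This proves the claim, and with it Theorems 5 and 4. $\blacksquare$

In particular, if the partition puts $*$ in a class by itself, then $\xi_{\mathcal P}=0$ by definition. The claim then says that such a partition does not occur for infinitely many $k\in I_h$ with $h\ge d$.

## Larger coefficient fields, and a non-separation statement

**Corollary 6.** Let $|X|\ge2$, let $r$ and $K_0$ be as above (with the $\theta_1,\theta_2$ constructed), and let $L=\{r>0\}$.

1. $L\subseteq a^+b^+a^+$ is $K_0$-stochastic, but $X^*-L$ is not even $\mathbb R$-stochastic. Hence for every field $K$ with $K_0\subseteq K\subseteq\mathbb R$, the $K$-stochastic languages over $X$ are closed neither under complement nor under symmetric difference, not even under symmetric difference with the regular language $X^*$.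
2. If $M$ is $\mathbb R$-stochastic with $\{r<0\}\subseteq M$ and $M\cap\{r>0\}=\emptyset$, then there is $d$ such that $M$ contains no word $a^mb^ma^l$ with $m,l\ge d$, although $r=0$ on all these words.

*Proof.* For item 1, $r$ vanishes off $a^+b^+a^+$, so $L\subseteq a^+b^+a^+$. We saw that $r$ has a representation over $K_0$, so $L$ is $K_0$-stochastic. The proof of Theorem 4 shows that $X^*-L$ is not $\mathbb R$-stochastic. If $K_0\subseteq K\subseteq\mathbb R$, then $L$ is $K$-stochastic, and $X^*-L=L\,\triangle\,X^*$ is not $K$-stochastic, because a $K$-stochastic language is $\mathbb R$-stochastic.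

For item 2, write $M=\{s>0\}$ with $s$ of dimension $d$. If $(r,w)>0$ then $w\notin M$, so $(s,w)\le0$. If $(r,w)<0$ then $w\in M$, so $(s,w)>0$. Thus (2) holds, and Theorem 5 gives $(s,a^mb^ma^l)=0$ for all $m,l\ge d$, so none of these words is in $M$. By (1), $r$ is zero on them. $\square$

Theorem 3 and Corollary 6 fit together: by Theorem 3 the field $K_0$ cannot consist of algebraic numbers, so at least one of the four numbers $\cos2\pi\theta_i$, $\sin2\pi\theta_i$ ($i=1,2$) is transcendental.
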